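# Multivalued contractions without fixed points, and the series $\sum_n\varphi^n(t)$

## 1. A contractive map on a bounded complete space with no fixed point

Let $\Phi$ be the set of nondecreasing, right-continuous functions $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0$ and $\varphi(t)<t$ for $t>0$. Write $\varphi^n$ for the $n$-th iterate, with $\varphi^0=\mathrm{id}$, and put
$$\sigma_\varphi(t)=\sum_{n\ge 0}\varphi^n(t)\in[0,\infty].$$
For a metric space $X$, let $CB(X)$ be the family of nonempty closed bounded subsets of $X$, with the Hausdorff metric $H$. A fixed point of a map $T:X\to CB(X)$ is a point $x$ with $x\in Tx$.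

**Theorem 1.** Let $\varphi\in\Phi$ and $\sigma_\varphi(t)=\infty$ for every $t>0$. Then there are a nonempty complete separable metric space $(X,\rho)$ with $\rho\le 1$ and a map $T:X\to CB(X)$ such that $H(Tx,Ty)\le\varphi(\rho(x,y))$ for all $x,y\in X$, and $T$ has no fixed point.

Here is the question this answers. The paper "Remarks On Contractive-Type Mappings" deals with maps $T:X\to CB(X)$ on a nonempty complete metric space $(X,d)$ satisfying
$$H(Tx,Ty)\le k(d(x,y))\,d(x,y)\qquad\text{for all }x,y\in X,\ x\ne y, \tag{1}$$
where $k:(0,\infty)\to[0,1)$. The known result is that if $\limsup_{r\to t^+}k(r)<1$ for every $t\in[0,\infty)$, then $T$ has a fixed point. A question attributed there to Reich asks whether one may drop the condition at the single value $t=0$ and require $\limsup_{r\to t^+}k(r)<1$ only for $t\in(0,\infty)$. In words: may the contraction ratio tend to $1$ as the two points come together?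

**Corollary 2.** The following assertion is false: if $(X,d)$ is a nonempty complete metric space, $T:X\to CB(X)$, and $k:(0,\infty)\to[0,1)$ satisfies $\limsup_{r\to t^+}k(r)<1$ for every $t\in(0,\infty)$ and (1) holds, then $T$ has a fixed point in $X$.

**Proof of Corollary 2 from Theorem 1.** Take $\varphi(t)=\frac{t}{1+t}$, which is continuous, increasing and lies in $\Phi$. Since $\varphi\bigl(\frac{t}{1+nt}\bigr)=\frac{t}{1+nt+t}$, induction gives $\varphi^n(t)=\frac{t}{1+nt}$. For $t>0$ these terms are comparable with $1/n$, so $\sigma_\varphi(t)=\infty$. Put $k(t)=\frac1{1+t}$, which lies in $[0,1)$ for $t>0$. By continuity $\limsup_{r\to t^+}k(r)=\frac1{1+t}<1$ for every $t>0$. The map of Theorem 1 satisfies $H(Tx,Ty)\le\varphi(\rho(x,y))=k(\rho(x,y))\rho(x,y)$ for $x\ne y$, and it has no fixed point. $\square$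

For this $k$ the limsup at $t=0$ equals $1$, so the dropped condition fails, and it fails only there.

Theorem 1 is one half of an exact criterion.

**Theorem 3.** For $\varphi\in\Phi$, the function $\sigma_\varphi$ is either finite on all of $(0,\infty)$ or identically $\infty$ on $(0,\infty)$. The following are equivalent:

1. every $T:X\to CB(X)$ on a nonempty complete metric space with $H(Tx,Ty)\le\varphi(d(x,y))$ for all $x,y$ has a fixed point;
2. $\sigma_\varphi(t)<\infty$ for some (equivalently, every) $t>0$.

**Corollary 4.** Let $c,\alpha,\tau>0$ with $c(1+\alpha)\tau^\alpha<1$, and $k(t)=1-c\min(t,\tau)^\alpha$. The condition $H(Tx,Ty)\le k(d(x,y))d(x,y)$ $(x\ne y)$ forces a fixed point on all nonempty complete metric spaces if and only if $\alpha<1$.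

Theorem 3 agrees with the known result. Suppose $\varphi(t)=k(t)t$ is in $\Phi$ and $\limsup_{r\to0^+}k(r)<1$. Then $k\le q<1$ on some interval $(0,\delta)$, so for $t<\delta$ we get $\varphi^n(t)\le q^nt$ and the series converges.

## 2. Hausdorff distance and tree metrics

For nonempty closed bounded sets $A,B$,
$$H(A,B)=\max\Bigl\{\sup_{a\in A}\operatorname{dist}(a,B),\ \sup_{b\in B}\operatorname{dist}(b,A)\Bigr\}.$$
For instance, in $\mathbb R$ one has $H(\{0\},\{0,1\})=1$: the point $0$ is at distance $0$ from the second set, but the point $1$ is at distance $1$ from the first. Three facts will be used.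

* If $a\in A$, then $\operatorname{dist}(a,B)\le H(A,B)$. So for each $\eta>0$ there is $b\in B$ with $d(a,b)<H(A,B)+\eta$.
* If every point of $A$ has a point of $B$ within distance $s$, and vice versa, then $H(A,B)\le s$. The same formula makes sense for nonempty bounded sets that are not closed, and replacing $A,B$ by their closures does not change its value.
* If $X$ is complete, then $(CB(X),H)$ is complete.

We also use that completions exist, and that a uniformly continuous map from a dense subset into a complete space extends continuously to the whole space. An extension of a $1$-Lipschitz map is again $1$-Lipschitz.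

**Weighted trees.** A weighted tree is a connected graph without cycles in which every edge has a positive length. Its path metric $d(u,v)$ is the total length of the unique path from $u$ to $v$ without repeated vertices. For example, a centre $o$ joined to leaves $a,b$ by edges of lengths $1$ and $\frac12$ gives $d(a,b)=\frac32$. Attaching a new leaf to a tree does not change distances between old vertices. If $u\ne v$, the path from $v$ to $u$ starts with an edge at $v$, so $d(v,u)$ is at least the infimum of the lengths of edges at $v$.

**Truncation.** If $d$ is a metric, so is $\rho=\min(d,1)$. It has the same convergent sequences and the same Cauchy sequences as $d$, so it is complete exactly when $d$ is.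

## 3. What holds for every $\varphi\in\Phi$

Let $T:X\to CB(X)$ satisfy $H(Tx,Ty)\le\varphi(d(x,y))$ with $\varphi\in\Phi$, and put $f(x)=\operatorname{dist}(x,Tx)$. A fixed point is a zero of $f$, because $Tx$ is closed.

**Approximate fixed points always exist.** We check that $\inf f=0$. Let $m=\inf f$ and suppose $m>0$. For $\eta>0$ choose $x$ with $f(x)<m+\eta$ and $y\in Tx$ with $d(x,y)<m+\eta$. Then
$$f(y)=\operatorname{dist}(y,Ty)\le H(Tx,Ty)\le\varphi(m+\eta).$$
By right-continuity, $\varphi(m+\eta)\to\varphi(m)<m$ as $\eta\downarrow0$, so $f(y)<m$ for small $\eta$. This is a contradiction.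

**Compact spaces.** Let $X$ be compact and nonempty. Since $|f(x)-f(y)|\le d(x,y)+H(Tx,Ty)\le2d(x,y)$, the function $f$ is continuous and attains its infimum, which is $0$. So $T$ has a fixed point. A counterexample must therefore be noncompact, and in it the points that are nearly fixed must fail to converge.

## 4. Iteration, and what $\sigma_\varphi$ measures

The natural approach is to iterate: choose $x_{n+1}\in Tx_n$ so that the steps $d_n=d(x_n,x_{n+1})$ decrease about as fast as $\varphi^n(d_0)$. This works when $\sigma_\varphi$ is finite, and it proves one half of Theorem 3.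

**Step 1: the dichotomy.** We show that $\sigma_\varphi$ cannot be finite at one positive point and infinite at another. Let $t>0$. The sequence $\varphi^n(t)$ is nonincreasing, so it tends from above to some $L\ge0$. By right-continuity $\varphi(\varphi^n(t))\to\varphi(L)$. The left side also tends to $L$, so $\varphi(L)=L$ and $L=0$. Now suppose $\sigma_\varphi(t')<\infty$ for some $t'>0$. Choose $m$ with $\varphi^m(t)\le t'$. Since $\sigma_\varphi$ is nondecreasing,
$$\sigma_\varphi(t)=\sum_{n<m}\varphi^n(t)+\sigma_\varphi(\varphi^m(t))\le\sum_{n<m}\varphi^n(t)+\sigma_\varphi(t')<\infty .$$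
This is the first sentence of Theorem 3, and it justifies "some (equivalently, every)" in condition 2.

**Step 2: condition 2 implies condition 1.** We use $\sigma=\sigma_\varphi$ as a potential that pays for each step of the iteration. Assume $\sigma$ is finite. Two properties are needed.

First, $\sigma(\varphi(t))=\sigma(t)-t$, directly from the definition.

Second, $\sigma$ is right-continuous. Each iterate $\varphi^n$ is nondecreasing and right-continuous: if $s\downarrow t$ then $\varphi(s)\to\varphi(t)$ with $\varphi(s)\ge\varphi(t)$, so right-continuity may be applied again, and induction does the rest. If $s_m\downarrow t$, then $\varphi^n(s_m)\le\varphi^n(s_1)$ and $\sum_n\varphi^n(s_1)<\infty$. Dominated convergence for series then gives $\sigma(s_m)\to\sigma(t)$.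

Choose $x_0\in X$, $x_1\in Tx_0$ and $d_0=d(x_0,x_1)$. Given $x_{n+1}\in Tx_n$ and $d_n=d(x_n,x_{n+1})$, we have
$$\operatorname{dist}(x_{n+1},Tx_{n+1})\le H(Tx_n,Tx_{n+1})\le\varphi(d_n).$$
By right-continuity of $\sigma$ choose $\eta>0$ with $\sigma(\varphi(d_n)+\eta)\le\sigma(\varphi(d_n))+2^{-n}$. Then choose $x_{n+2}\in Tx_{n+1}$ with $d_{n+1}=d(x_{n+1},x_{n+2})<\varphi(d_n)+\eta$. Since $\sigma$ is nondecreasing,
$$\sigma(d_{n+1})\le\sigma(\varphi(d_n))+2^{-n}=\sigma(d_n)-d_n+2^{-n},$$
that is, $d_n\le\sigma(d_n)-\sigma(d_{n+1})+2^{-n}$. Summing over $n$, the differences telescope and $\sum_nd_n\le\sigma(d_0)+2<\infty$. So $(x_n)$ is Cauchy and $x_n\to x$ for some $x\in X$. Finally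
$$\operatorname{dist}(x_{n+1},Tx)\le H(Tx_n,Tx)\le\varphi(d(x_n,x))\le d(x_n,x)\to0,$$
so $\operatorname{dist}(x,Tx)=0$. As $Tx$ is closed, $x\in Tx$. $\square$

**Where this stops.** If $\sigma_\varphi=\infty$, for instance if $\varphi(t)=\frac t{1+t}$, the bounds $d_n\le\varphi^n(d_0)$ still give $d_n\to0$, but they no longer give a Cauchy sequence.

For single-valued maps a second argument takes over. Let $x_{n+1}=Tx_n$, so that $d_n\le\varphi^n(d_0)\to0$. Given $\varepsilon>0$, choose $N$ with $d_N\le\varepsilon-\varphi(\varepsilon)$. If $d(y,x_N)\le\varepsilon$, then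
$$d(Ty,x_N)\le d(Ty,Tx_N)+d_N\le\varphi(\varepsilon)+\varepsilon-\varphi(\varepsilon)=\varepsilon .$$
So the closed $\varepsilon$-ball about $x_N$ is mapped into itself, the orbit stays in it from time $N$ on, and $(x_n)$ is Cauchy. Its limit is fixed because $T$ is continuous.

For set-valued $T$ the argument breaks at one place. Let $y=x_n$ lie in that ball. Up to arbitrarily small errors, the set $Ty$ contains a point within $\varphi(\varepsilon)$ of $x_{N+1}$, which keeps us in the ball, and it contains a point within $\varphi(d_{n-1})$ of $x_n$, which keeps the steps small. Nothing makes these two points the same. A counterexample has to keep them apart.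

**A single divergent orbit is not enough.** Let $\varphi(t)=\frac t{1+t}$, $h_n=1+\frac12+\dots+\frac1n$, $X=\{h_n:n\ge1\}\subset\mathbb R$ and $Th_n=\{h_{n+1}\}$. This space is complete and there is no fixed point. For neighbours the inequality is an equality: $h_{n+1}-h_n=\frac1{n+1}$, and the images are at distance $\frac1{n+2}=\varphi(\frac1{n+1})$. But $h_3-h_1=\frac56$, while the images are at distance $h_4-h_2=\frac7{12}>\frac5{11}=\varphi(\frac56)$. This had to fail somewhere, since $T$ is single-valued. To repair it, $Th_3$ would need an additional point within $\frac5{11}$ of $h_2$. That new point needs an image of its own, which creates new demands, and so on without end.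

**The way past this point.** The inequality $H(Tx,Ty)\le\varphi(d(x,y))$ is a list of demands: for each $z\in Tx$ and each $y$, some point of $Ty$ must lie within about $\varphi(d(x,y))$ of $z$. We meet each demand in the freest possible way. We create a new point $w$, declare it to be in $Ty$, and attach it to $z$ alone, by an edge of length exactly $\varphi(d(x,y))$. The result is a tree in which short distances occur only where they are forced. Each vertex $v$ carries a label $p(v)$, the point whose image contains $v$. A fixed point would make both $v$ and $p(v)$ converge to the same point, and the lengths of the edges will rule that out.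

## 5. The tree of forced points

From here to the end of Section 7, $\varphi\in\Phi$ and $\sigma_\varphi=\infty$ on $(0,\infty)$. Then $\varphi(t)>0$ for $t>0$, since $\varphi(t)=0$ would give $\sigma_\varphi(t)=t$.

**Step 3: the construction.** We build finite weighted trees $V_1\subset V_2\subset\cdots$ with path metric $d$ and root $x_0$, and on the vertices other than $x_0$ two maps: the tree parent $\pi$ and the label $p$.

* $V_1=\{x_0,x_1\}$, with one edge, of length $1$, and $\pi(x_1)=p(x_1)=x_0$.
* Given $V_n$: for each $z\in V_n\setminus\{x_0\}$ and each $y\in V_n$ with $y\ne p(z)$, add a fresh vertex $v=[z,y]_{n+1}$. Join it only to $z$, by an edge of length $\varphi(\min(1,d(p(z),y)))>0$. Set $\pi(v)=z$ and $p(v)=y$. This gives $V_{n+1}$.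

New vertices are leaves when they are added, so old distances do not change, and $V=\bigcup_nV_n$ is a countable weighted tree with path metric $d$. The cap $\min(1,\cdot)$ is there because we shall use the bounded metric $\min(d,1)$.

**The first stages by hand.** Let $\varphi(t)=\frac t{1+t}$. In $V_1$ the only admissible pair is $z=y=x_1$, because $p(x_1)=x_0$ is excluded. So $V_2$ has one new vertex $x_2=[x_1,x_1]_2$, at distance $\varphi(1)=\frac12$ from $x_1$. The four new vertices of $V_3$ are as follows. At $x_1$ there are $[x_1,x_1]_3$ with edge $\varphi(1)=\frac12$ and $[x_1,x_2]_3$ with edge $\varphi(\min(1,\frac32))=\frac12$. At $x_2$, whose label is $x_1$, there are $[x_2,x_0]_3$ with edge $\varphi(1)=\frac12$ and $[x_2,x_2]_3$ with edge $\varphi(\frac12)=\frac13$. The vertices $[x_1,x_1]_2$ and $[x_1,x_1]_3$ are different and have the same parent and label, which does no harm.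

**The divergent orbit inside the tree.** For any admissible $\varphi$ put $x_{n+1}=[x_n,x_n]_{n+1}$ for $n\ge1$. Then $p(x_{n+1})=x_n$ and $d(x_n,x_{n+1})=\varphi(\min(1,d(x_{n-1},x_n)))$, so $d(x_n,x_{n+1})=\varphi^n(1)$ by induction. Hence $d(x_0,x_n)=\sum_{i<n}\varphi^i(1)\to\infty$. For $\varphi(t)=\frac t{1+t}$ this is the harmonic orbit of Section 4.

**Step 4: bookkeeping.** We collect the formulas used later. Write $\ell(v)=d(v,\pi(v))$ for $v\ne x_0$. Every $v\in V\setminus\{x_0,x_1\}$ has the form $[z,y]_{n+1}$ with $z=\pi(v)\ne x_0$ and $y=p(v)$, so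
$$\ell(v)=\varphi\bigl(\min(1,d(p(v),p(\pi(v))))\bigr)\qquad(v\in V\setminus\{x_0,x_1\}). \tag{2}$$
In particular $0<\ell(v)\le\varphi(1)<1$ for such $v$. Vertices are attached only to $z\ne x_0$, so the only child of $x_0$ is $x_1$.

Let $\beta(v)=\min\{n:v\in V_n\}$. Since $[z,y]_{n+1}$ is built from $z,y\in V_n$,
$$\beta(\pi(v))<\beta(v),\qquad\beta(p(v))<\beta(v)\qquad(v\notin\{x_0,x_1\}). \tag{3}$$
Hence
$$p(v)\ne v\qquad\text{for all }v\ne x_0; \tag{4}$$
for $v=x_1$ this holds because $p(x_1)=x_0$.

Let $D(v)$ be the set of descendants of $v$, including $v$: those $u$ with $v\in\{u,\pi u,\pi^2u,\dots\}$. If $u\in D(v)$, then $\beta(u)\ge\beta(v)$, by (3) and $\beta(x_0)=\beta(x_1)=1$.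

**Step 5: separation by one edge.** We show that leaving $D(v)$ is possible only through the edge above $v$. Let $v\ne x_0$, and let $\{w,\pi(w)\}$ be an edge with exactly one end in $D(v)$. If $\pi(w)\in D(v)$, then also $w\in D(v)$; so the end in $D(v)$ is $w$, and $\pi(w)\notin D(v)$. If $w\ne v$, then $v$ is among $\pi w,\pi^2w,\dots$, so $\pi(w)\in D(v)$, which is false. So $w=v$. Therefore the path from $u\in D(v)$ to $u'\notin D(v)$ runs from $u$ to $v$, then over the edge $\{v,\pi(v)\}$, then to $u'$, and
$$d(u,u')\ge\ell(v),\qquad d(u,u')\ge d(u,v)\qquad(u\in D(v),\ u'\notin D(v)). \tag{5}$$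

**Step 6: vertices are isolated.** A vertex can have infinitely many children, so we must check that their edges do not become arbitrarily short. Let $r(v)$ be the infimum of the lengths of the edges at $v$, so that $d(v,u)\ge r(v)$ for every vertex $u\ne v$. We have $r(x_0)=1$. For $v\ne x_0$ the edges at $v$ are the one to $\pi(v)$ and those to vertices $[v,y]_n$ with $y\ne p(v)$. The latter have length
$$\varphi(\min(1,d(p(v),y)))\ge\varphi(\min(1,r(p(v)))),$$
because $y\ne p(v)$. Hence
$$r(v)\ge\min\bigl\{\ell(v),\ \varphi(\min(1,r(p(v))))\bigr\}.$$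
For $v=x_1$ the right side is positive because $p(x_1)=x_0$ and $r(x_0)=1$. For the other $v$ we use induction on $\beta$, since $\beta(p(v))<\beta(v)$. So $r(v)>0$ for every $v\in V$.

## 6. The map $T$ and its completion

**Step 7: the space.** Let $(X,d)$ be the completion of $(V,d)$, and let $\rho=\min(d,1)$ on $X$. Then $(X,\rho)$ is complete, $\rho\le1$, and $X$ is separable because the countable set $V$ is dense. From now on $CB(X)$ and $H$ refer to $\rho$.

**Step 8: the map on $V$.** For $x\in V$ let
$$S(x)=\{v\in V\setminus\{x_0\}:p(v)=x\}.$$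
It is nonempty: $x_1\in S(x_0)$, and if $x\in V_n$ with $x\ne x_0=p(x_1)$, then $[x_1,x]_{n+1}\in S(x)$.

We verify the contraction estimate. Let $x\ne y$ in $V$ and $z\in S(x)$. Choose $n$ with $z,y\in V_n$. Since $z\ne x_0$ and $p(z)=x\ne y$, the vertex $w=[z,y]_{n+1}$ exists. It lies in $S(y)$, and
$$\rho(z,w)\le d(z,w)=\varphi(\min(1,d(x,y)))=\varphi(\rho(x,y)).$$
The same holds with $x$ and $y$ exchanged. So the $\rho$-Hausdorff distance between $S(x)$ and $S(y)$ is at most $\varphi(\rho(x,y))$. Put $Tx=\overline{S(x)}$, the closure in $X$. It is bounded because $\rho\le1$, so $Tx\in CB(X)$, and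
$$H(Tx,Ty)\le\varphi(\rho(x,y))\le\rho(x,y)\qquad(x,y\in V).$$

Truncation is needed here: $S(x_0)$ is unbounded for $d$. Indeed, for $n\ge2$ the orbit of Section 5 has $p(x_n)=x_{n-1}\ne x_0$, so $[x_n,x_0]_{n+1}\in S(x_0)$, and its $d$-distance from $x_0$ exceeds $d(x_0,x_n)\to\infty$.

**Step 9: the map on $X$.** We carry the estimate over to limit points. Since $T$ is $1$-Lipschitz on the dense set $V$ and $CB(X)$ is complete, $T$ extends to a $1$-Lipschitz map $T:X\to CB(X)$. Let $x,y\in X$ and $x_n\to x$, $y_n\to y$ with $x_n,y_n\in V$. For $\varepsilon>0$ we have $\rho(x_n,y_n)\le\rho(x,y)+\varepsilon$ for large $n$, so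
$$H(Tx,Ty)=\lim_nH(Tx_n,Ty_n)\le\varphi(\rho(x,y)+\varepsilon).$$
Letting $\varepsilon\downarrow0$, right-continuity gives $H(Tx,Ty)\le\varphi(\rho(x,y))$ for all $x,y\in X$.

## 7. Labels crossing the edges of a ray

It remains to show that $T$ has no fixed point. Suppose $\omega\in T\omega$.

**Step 10: turn the fixed point into a statement about labels.** Choose $a_n\in V$ with $a_n\to\omega$. Then $\operatorname{dist}(\omega,Ta_n)\le H(T\omega,Ta_n)\to0$, and $S(a_n)$ is dense in $Ta_n$. So there are $b_n\in S(a_n)$ with $b_n\to\omega$. Thus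
$$b_n\to\omega,\qquad p(b_n)=a_n\to\omega. \tag{6}$$
The metrics $\rho$ and $d$ have the same convergent sequences, so from here on we work with $d$.

**Step 11: $\omega$ is not a vertex.** If $\omega\in V$, then by Step 6 no other vertex is within $r(\omega)$ of $\omega$, so (6) gives $b_n=\omega=a_n$ for large $n$. As $b_n\ne x_0$, we get $\omega\ne x_0$ and $p(\omega)=\omega$, contradicting (4). So $\omega\in X\setminus V$. What remains is to show that the completion created no fixed point.

**Step 12: a ray towards $\omega$.** We find $z_0=x_0,z_1,z_2,\dots$ with $\pi(z_{i+1})=z_i$, and numbers $N_i$, such that $b_n\in D(z_i)$ for $n\ge N_i$. For $i=0$ this is trivial. Given $z_i$, we have $d(z_i,b_n)\to d(z_i,\omega)>0$, since $\omega\notin V$. So there is $\delta>0$ such that, for all large $n$, $b_n\in D(z_i)$ and $d(z_i,b_n)\ge\delta$. Let $c_n$ be the child of $z_i$ with $b_n\in D(c_n)$. If $c_n\ne c_m$, the path from $b_n$ to $b_m$ passes through $z_i$ and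
$$d(b_n,b_m)=d(b_n,z_i)+d(z_i,b_m)\ge2\delta,$$
which is impossible for large $n,m$ because $(b_n)$ is Cauchy. So $c_n$ is eventually constant, and we call its value $z_{i+1}$. Since $x_1$ is the only child of $x_0$, we have $z_1=x_1$.

**Step 13: the ray converges to $\omega$ and has finite length.** Given $\varepsilon>0$, take $N$ with $d(b_n,b_m)<\varepsilon$ for $n,m\ge N$. Vertices of $D(z_i)$ have depth at least $i$ in the tree, so if $i\ge1$ exceeds the depth of $b_N$, then $b_N\notin D(z_i)$. For $n\ge\max(N,N_i)$ we have $b_n\in D(z_i)$, and (5) gives $d(z_i,b_n)\le d(b_N,b_n)<\varepsilon$. Letting $n\to\infty$, $d(z_i,\omega)\le\varepsilon$. So $z_i\to\omega$.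

Put $e_i=d(z_i,z_{i+1})=\ell(z_{i+1})$. Then $\sum_{i<m}e_i=d(x_0,z_m)$ is bounded in $m$, so
$$\sum_ie_i<\infty. \tag{7}$$
For $i\ge1$ the vertex $z_{i+1}$ is neither $x_0$ nor $x_1$. So (2) gives $0<e_i<1$, and (3) gives $\beta(z_1)<\beta(z_2)<\cdots$.

**Step 14: each edge forces a later edge.** This is the main step. Go down the tree from $z_1$ to $b_n$ and watch the labels. They start at $p(z_1)=x_0$ and end at $p(b_n)=a_n$, which is near $\omega$. On the way, the label must jump across the edge of length $e_j$ in the ray, and by (2) such a jump requires a tree edge of length at least $\varphi(e_j)$. We show that this tree edge is itself on the ray, and further down.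

**Claim.** For each $j\ge1$ there is $i>j$ with $e_i\ge\varphi(e_j)$.

*Proof.* Four points lead to the choice of the path.

(a) *For all large $n$, $a_n\in D(z_{j+1})$.* Suppose $a_n\notin D(z_{j+1})$. For $m>j+1$ we have $z_m\in D(z_{j+1})$, so (5) gives $d(a_n,z_m)\ge d(z_{j+1},z_m)\ge e_{j+1}$. Letting $m\to\infty$, $d(a_n,\omega)\ge e_{j+1}>0$. This fails for large $n$, because $a_n\to\omega$.

(b) *The path to $b_n$ follows the ray, except for a short tail.* For $n\ge N_1$ let $\kappa(n)=\max\{i:b_n\in D(z_i)\}$. The maximum exists because $b_n$ has finite depth, and $\kappa(n)\ge1$. Since $b_n\in D(z_i)$ for $n\ge N_i$, we have $\kappa(n)\to\infty$. The path from $z_1$ to $b_n$ is $z_1,\dots,z_{\kappa(n)}$ followed by a path of length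
$$d(z_{\kappa(n)},b_n)\le d(z_{\kappa(n)},\omega)+d(\omega,b_n)\to0.$$

(c) *The first label is outside $D(z_{j+1})$.* Indeed $p(z_1)=p(x_1)=x_0\notin D(z_{j+1})$.

(d) *Choice of $n$.* Fix $n\ge N_1$ so large that $a_n\in D(z_{j+1})$ and $d(z_{\kappa(n)},b_n)<\varphi(e_j)$. The second condition can be met because $\varphi(e_j)>0$.

Write the path from $z_1$ to $b_n$ as $w_0=z_1,w_1,\dots,w_r=b_n$ with $\pi(w_{t+1})=w_t$. By (c), $p(w_0)\notin D(z_{j+1})$; by (d), $p(w_r)=a_n\in D(z_{j+1})$. So there is $t$ with
$$p(w_t)\notin D(z_{j+1}),\qquad p(w_{t+1})\in D(z_{j+1}).$$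
By (5), $d(p(w_t),p(w_{t+1}))\ge\ell(z_{j+1})=e_j$. The vertex $w_{t+1}$ is a proper descendant of $x_1$, so (2) applies to it. By monotonicity of $\varphi$ and $e_j<1$,
$$\ell(w_{t+1})\ge\varphi(\min(1,e_j))=\varphi(e_j).$$
The part of the path after $z_{\kappa(n)}$ has total length less than $\varphi(e_j)$, so it cannot contain the edge $\{w_t,w_{t+1}\}$. Hence this edge is on the ray: $w_t=z_i$ and $w_{t+1}=z_{i+1}$ with $i\ge1$, and $e_i=\ell(z_{i+1})\ge\varphi(e_j)$.

Finally we locate $i$. Since $p(z_{i+1})\in D(z_{j+1})$, we get from (3)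
$$\beta(z_{j+1})\le\beta(p(z_{i+1}))<\beta(z_{i+1}).$$
As $\beta$ increases strictly along $z_1,z_2,\dots$, this gives $i>j$. $\square$

The inequality $i>j$ is essential. Since $e_j\ge\varphi(e_j)$, the claim with $i=j$ allowed would say nothing. It is the order of construction that excludes this: a vertex whose label lies below $z_{j+1}$ was created after $z_{j+1}$.

**Step 15: the contradiction.** We add up the forced edges. Start with $j_0=1$ and apply the Claim repeatedly. This gives $j_0<j_1<j_2<\cdots$ with $e_{j_{n+1}}\ge\varphi(e_{j_n})$. By induction and monotonicity of $\varphi$, $e_{j_n}\ge\varphi^n(e_1)$. The indices $j_n$ are distinct, so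
$$\sum_ie_i\ge\sum_ne_{j_n}\ge\sum_n\varphi^n(e_1)=\sigma_\varphi(e_1)=\infty,$$
because $e_1>0$. This contradicts (7). So $T$ has no fixed point, and Theorem 1 is proved. $\blacksquare$

## 8. The exact criterion and the exponent $\alpha=1$

**Proof of Theorem 3.** The dichotomy is Step 1, and the implication from condition 2 to condition 1 is Step 2. Conversely, suppose condition 2 fails. By the dichotomy $\sigma_\varphi\equiv\infty$ on $(0,\infty)$. Theorem 1 then provides a map on a nonempty complete metric space that satisfies the inequality in condition 1 and has no fixed point, so condition 1 fails. $\blacksquare$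

**Proof of Corollary 4.** We translate the condition into one on a function in $\Phi$ and then compute how fast its iterates decay. Put $\varphi(t)=tk(t)$ for $t>0$ and $\varphi(0)=0$. Since $c\tau^\alpha<c(1+\alpha)\tau^\alpha<1$, we have $0<k(t)<1$ for $t>0$, so $0<\varphi(t)<t$. The function $\varphi$ is continuous. On $[0,\tau]$ it equals $t-ct^{1+\alpha}$, with derivative $1-c(1+\alpha)t^\alpha>0$; for $t\ge\tau$ it equals $(1-c\tau^\alpha)t$. So $\varphi$ is increasing, and $\varphi\in\Phi$. The condition $H(Tx,Ty)\le k(d(x,y))d(x,y)$ for $x\ne y$ is the same as $H(Tx,Ty)\le\varphi(d(x,y))$ for all $x,y$. By Theorem 3 it forces fixed points if and only if $\sum_n\varphi^n(t_0)<\infty$ for some $t_0>0$.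

Let $0<t_0\le\tau$ and $t_n=\varphi^n(t_0)$. By Step 1, $t_n\downarrow0$, and all $t_n$ are positive. From $t_{n+1}=t_n(1-ct_n^\alpha)$ and $(1-u)^{-\alpha}=1+\alpha u+O(u^2)$ as $u\to0$,
$$t_{n+1}^{-\alpha}=t_n^{-\alpha}(1-ct_n^\alpha)^{-\alpha}=t_n^{-\alpha}+\alpha c+O(t_n^\alpha)=t_n^{-\alpha}+\alpha c+o(1).$$
The increments of $t_n^{-\alpha}$ tend to $\alpha c$, so their averages do too, and $t_n^{-\alpha}/n\to\alpha c$. Hence $t_n\sim(\alpha cn)^{-1/\alpha}$. The series $\sum n^{-1/\alpha}$ converges if and only if $1/\alpha>1$. So $\sum_nt_n<\infty$ if and only if $\alpha<1$. $\blacksquare$
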